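# Tiling $\mathbb Z^d$ by a $t$-point set, with $d$ depending on $t$ alone

## 1. The set $\{0,1,3\}$ on the line and in the plane

Take $T=\{0,1,3\}$ and try to partition $\mathbb Z$ into translates of $T$. Suppose $T$ itself is one of the pieces. The hole at $2$ must be filled by $2+T=\{2,3,5\}$, by $1+T=\{1,2,4\}$ or by $-1+T=\{-1,0,2\}$. These meet $T$ in $3$, in $1$ and in $0$ respectively. By translation invariance, no partition of $\mathbb Z$ into translates of $T$ exists.

Now allow two dimensions, and translates of $T$ laid horizontally or vertically. Give the point $(x,y)\in\mathbb Z^2$ the residue $\varphi(x,y)=x-y \bmod 6$.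

* At every point with $\varphi=0$ start a horizontal piece $\{(x,y),(x+1,y),(x+3,y)\}$. Its residues are $0,1,3$.
* At every point with $\varphi=5$ start a vertical piece $\{(x,y),(x,y+1),(x,y+3)\}$. Its residues are $5,4,2$.

A point of residue $0$, $1$ or $3$ lies in exactly one horizontal piece, the one that starts $0$, $1$ or $3$ steps to its left, and in no vertical piece. A point of residue $5$, $4$ or $2$ lies in exactly one vertical piece, the one that starts $0$, $1$ or $3$ steps below it, and in no horizontal one. So $\mathbb Z^2$ is partitioned. In the row $y=0$ the pattern of horizontal and vertical pieces reads $HHVHVV$ with period $6$, and each next row is shifted by one. A second direction has repaired what was impossible on a line.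

If reflections are allowed, $\{0,1,3\}$ does tile $\mathbb Z$: the union of $\{0,1,3\}$ and $\{2,4,5\}$ is $\{0,\dots,5\}$. But reflections do not save every set. Take $T=\{0,1,3,4\}$, which satisfies $T=4-T$, so reflections give nothing new. If $T$ is a piece, the piece containing $2$ is one of $\{2,3,5,6\}$, $\{1,2,4,5\}$, $\{-1,0,2,3\}$, $\{-2,-1,1,2\}$, and all four meet $T$. So $\mathbb Z$ cannot be tiled by this four-point set.

Two-point sets are easy: $\{0,a\}$ with $a\ge1$ tiles $\mathbb Z$, with left ends at all integers congruent to $0,1,\dots,a-1$ modulo $2a$. The period $2a$ depends on the set, but the dimension does not.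

**Definition.** Regard $\mathbb Z$ as a subset of $\mathbb Z^d$ via $x\mapsto(x,0,\dots,0)$, with the Euclidean metric. An *isometric copy* of a finite set $T\subset\mathbb Z^d$ is the image of $T$ under an isometry of $\mathbb Z^d$, that is, under a composition of a translation, coordinate permutations and coordinate reflections.

For example, the horizontal and vertical pieces above are isometric copies of $\{0,1,3\}$ in $\mathbb Z^2$.

Gruslys, Leader and Tan proved that for every finite nonempty $T\subseteq\mathbb Z^k$ there is $n$ such that $\mathbb Z^n$ can be partitioned into isometric copies of $T$. Here $n$ may depend on $T$. Their conjecture of 2015, as recorded in the slides "Partitioning a graph into isomorphic subgraphs", asks for uniformity: for any $t\in\mathbb N^*=\{1,2,\dots\}$, is there a $d$ such that for *every* $T\subset\mathbb Z$ with $|T|=t$, the space $\mathbb Z^d$ can be partitioned into isometric copies of $T$? For a given $t\ge2$ there are infinitely many shapes of $T$, and one $d$ must serve them all. The answer is yes.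

**Theorem 1.** For every $t\in\mathbb N^*$ there is $d=d(t)$ such that for every $T\subset\mathbb Z$ with $|T|=t$, $\mathbb Z^d$ can be partitioned into translates of the sets $Te_i=\{ae_i:a\in T\}$, $1\le i\le d$ (no reflections are needed). We may take $d(1)=1$. For $t\ge2$, put $N=t(t-1)+1$, $M=(t-1)N$, let $u,v\ge1$ be integers with $3^u\ge2M+1$, $3^v\ge M$, and put $s=u+v+1$. Then we may take
$$d(t)=s^{N-1}+2\,\frac{s^{N-1}-1}{s-1}\ \le\ 2\,s^{t(t-1)},$$
and $s=O(\log t)$ when $u,v$ are chosen minimal.

For $t=2$ the formula gives $N=3$, $M=3$, $u=2$, $v=1$, $s=4$ and $d=16+10=26$, although $d=1$ is enough. For $t=3$ it gives $N=7$, $M=14$, $u=4$, $v=3$, $s=8$ and $d=337042$, while the plane was enough for $\{0,1,3\}$. The point is that the formula contains only $t$.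

Sections 2–8 prove Theorem 1. Sections 9 and 10 prove a criterion for more general families (Theorem 2) and a classification for finite subsets of abelian groups (Theorem 3).

## 2. Line tiles and tileable sets

The argument uses very little about $\mathbb Z$, so we set it up abstractly. Let $X$ be a set and $\mathcal F$ a collection of nonempty subsets of $X$.

**Definition.** A *line tile* in $X^n$ is a set
$$\{x_1\}\times\dots\times\{x_{i-1}\}\times A\times\{x_{i+1}\}\times\dots\times\{x_n\},\qquad A\in\mathcal F .$$
Let $\mathcal P_n$ be the family of subsets of $X^n$ that are disjoint unions of line tiles. We put $\emptyset\in\mathcal P_n$, write $\mathcal P$ when $n$ is clear, and call members of $\mathcal P$ *tileable*. The power $X^0$ is a single point.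

For $X=\mathbb Z$ and $\mathcal F=\{g+T:g\in\mathbb Z\}$, the line tiles of $\mathbb Z^n$ are exactly the translates of the $Te_i$, so Theorem 1 says $\mathbb Z^d\in\mathcal P_d$. With $T=\{0,1,3\}$, Section 1 showed $\mathbb Z\notin\mathcal P_1$ and $\mathbb Z^2\in\mathcal P_2$. The set $\{x:x\not\equiv2 \bmod 4\}$ is in $\mathcal P_1$: it is the disjoint union of the sets $4m+\{0,1,3\}$.

Three rules will be used constantly.

* (P1) A disjoint union of arbitrarily many members of $\mathcal P_n$ is in $\mathcal P_n$.
* (P2) If $S\in\mathcal P_n$ and $Q\subset X^m$ is *any* set, then $S\times Q$ and $Q\times S$ are in $\mathcal P_{n+m}$.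
* (P3) $\mathcal P_n$ is invariant under permutations of coordinates.

For (P2), write $S\times Q$ as the disjoint union of the sets $L\times\{q\}$, where $L$ runs over the line tiles of $S$ and $q$ over $Q$. The other two are immediate. The freedom in (P2) matters: one tileable factor makes a product tileable, whatever the other factors are.

## 3. Covering every point exactly $r$ times

We cannot expect to partition $X$ itself into tiles, but we can cover it evenly by boundedly many tileable sets.

**Lemma 1 (colouring).** Let $(A_g)_{g\in\Lambda}$ be an indexed family of $t$-subsets of $X$ such that each $x\in X$ lies in $A_g$ for exactly $r\ge1$ indices $g$; let $\mathcal F=\{A_g\}$ and $N=t(r-1)+1$. Then $\Lambda=\Lambda_1\sqcup\dots\sqcup\Lambda_N$ where, for each $k$, the sets $A_g$ ($g\in\Lambda_k$) are pairwise disjoint. With $V_k=\bigcup_{g\in\Lambda_k}A_g\in\mathcal P_1$ we have $\sum_k1_{V_k}=r$.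

*Proof.* Join $g\ne h$ in $\Lambda$ if $A_g\cap A_h\ne\emptyset$. The set $A_g$ has $t$ points, and each lies in $r-1$ further members of the family, so every degree is at most $t(r-1)$. Well-order $\Lambda$ (for $\Lambda=\mathbb Z$ use $0,1,-1,2,-2,\dots$; for uncountable $\Lambda$ this uses the axiom of choice) and colour greedily: each $g$ has at most $t(r-1)$ earlier neighbors, so one of $N$ colors is free. Let $\Lambda_k$ be the $k$th color class. The $r$ indices $g$ with $x\in A_g$ are pairwise adjacent, so they have distinct colors, and $x$ lies in exactly $r$ of the $V_k$. $\square$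

For $X=\Lambda=\mathbb Z$ and $A_g=g+T$ with $|T|=t$, a point $x$ lies in $A_g$ exactly for $g=x-a$, $a\in T$, so $r=t$ and $N=t(t-1)+1$. For $T=\{0,1,3\}$ this promises $N=7$ colors, but four suffice: the differences of $T$ are $0,\pm1,\pm2,\pm3$, so indices congruent modulo $4$ give disjoint translates. The resulting sets are
$$V_k=\{x: x\not\equiv k+2 \bmod 4\},\qquad k=0,1,2,3,$$
and each integer lies in exactly three of them.

## 4. Three blocks, and one box too many

The sets $V_1,\dots,V_N$ cover $X$. A natural plan is to build up: knowing how to tile with a set $D$ as factor, learn to tile with the larger set $D\cup V$ as factor, where $V\in\mathcal P_1$, at the price of more coordinates. After $N-1$ enlargements $D$ has become $X$.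

Look at the first enlargement, with $D,V\in\mathcal P_1$ and $U=D\cup V$. Cut $U$ into three blocks
$$B_1=V\setminus D,\qquad B_2=V\cap D,\qquad B_3=D\setminus V .$$
Then $B_1\cup B_2=V$ and $B_2\cup B_3=D$ are tileable. With $T=\{0,1,3\}$, $D=V_0$ and $V=V_1$, the blocks are $B_1=2+4\mathbb Z$, $B_2=4\mathbb Z\cup(1+4\mathbb Z)$, $B_3=3+4\mathbb Z$.

Now $U^s$ is partitioned into the $3^s$ boxes
$$S_\omega=B_{\omega_1}\times\dots\times B_{\omega_s},\qquad \omega\in[3]^s,\quad [3]=\{1,2,3\}.$$
Make $[3]^s$ a graph: two words are adjacent if they differ by $1$ in exactly one coordinate. If $\omega\sim\omega'$, then $S_\omega\cup S_{\omega'}$ is a product one of whose factors is $B_1\cup B_2$ or $B_2\cup B_3$, so it is tileable by (P2) and (P3). A perfect matching of the graph $[3]^s$ would therefore tile $U^s$.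

There is none, because $3^s$ is odd. To see exactly how far off we are, put
$$\operatorname{sign}(\omega)=(-1)^{\#\{i:\,\omega_i=2\}} .$$
Adjacent words have opposite signs, since a step of size $1$ changes the number of $2$s by one. Also $\sum_\omega\operatorname{sign}(\omega)=(1-1+1)^s=1$, so there are $(3^s+1)/2$ words of sign $+$ and $(3^s-1)/2$ of sign $-$. A set of words can be left out and the rest perfectly matched only if the left-out set has exactly one more $+$ word than $-$ words. For $s=2$ we may leave out the center $(2,2)$ and match the remaining ring of eight words, or leave out a corner; but one box is always left over. This is where the plain plan stops.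

Could we spread the leftover over an additional coordinate $y\in X$? Work in $X\times U^s$, and in the layer over $y$ leave out a $+$ word that depends on $y$. If the word $\pi_i$ is left out over the layers $y\in F_i$, the leftover is the union of the sets $F_i\times S_{\pi_i}$, which is tileable as soon as each $F_i\in\mathcal P_1$. But exactly one word is to be left out in each layer, so the $F_i$ would partition $X$ into tileable sets. That is $X\in\mathcal P_1$, which is false in general (for $\{0,1,3\}$, say). The attempt is circular.

## 5. Counting left-out boxes modulo $r$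

The way out is to leave out more words, $-$ words as well as $+$ words. Over a given layer let the number of left-out $+$ words be $c$ and the number of left-out $-$ words be $n$; we need $c-n=1$. Each left-out word must be tiled in some auxiliary direction by sets of $\mathcal P_1$. The sets $V_1,\dots,V_N$ let us leave out exactly $r$ words over every point. So suppose that we can find tileable $F_i$ which cover every $y$ not exactly once, but $c(y)=1+r\,e(y)$ times. Use these for the $+$ words. Then $n=r\,e(y)$ words of sign $-$ must be left out, and we can do this by $e(y)$ rounds of the cover $V_1,\dots,V_N$, *run in a second auxiliary coordinate* $x$. The set of $y$ at which round $l$ takes place is $\{y:e(y)\ge l\}$. It need not be tileable, and that does no harm: it is a passive factor in (P2), because the tiles point in the direction $x$.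

Two things are then needed: that the words to be left out can be chosen so that the remaining words really have a perfect matching, and that the cover $F_i$ exists. The first is a lemma about the grid.

**Lemma 2 (matching).** Let $M\ge1$, $u,v\ge1$, $3^u\ge2M+1$, $3^v\ge M$, $s=u+v+1$. There are distinct $+$ vertices $\pi_1,\dots,\pi_M$ and distinct $-$ vertices $\nu_1,\dots,\nu_M$ of $[3]^s$ such that for all $I,J\subset[M]$ with $|I|=|J|+1$, the graph $[3]^s-\{\pi_i\}_{i\in I}-\{\nu_j\}_{j\in J}$ has a perfect matching.

Some care in choosing the vertices is unavoidable. In $[3]^2$, delete the $-$ words $(1,2),(2,1)$ and the $+$ words $(2,2),(1,3),(3,1)$. The count is right, but $(1,1)$ has lost both its neighbors. Section 6 proves Lemma 2. Here is what it is for.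

**Theorem A.** Let $X,\mathcal F$ be as in Section 2, $r\ge2$. Suppose there are $V_1,\dots,V_N\in\mathcal P_1$ with $\sum_k1_{V_k}=r$ everywhere, and $F_1,\dots,F_{M'}\in\mathcal P_1$ with $c:=\sum_i1_{F_i}\equiv1\pmod r$ everywhere. Let $c(y)=1+r\,e(y)$ with $0\le e(y)\le E$ for all $y$. Let $M\ge\max(M',NE)$ and let $s$ be as in Lemma 2. Then $X^d\in\mathcal P_d$ for
$$d=s^{N-1}+2\,\frac{s^{N-1}-1}{s-1}.$$

Since $c\ge0$, $c\equiv1 \pmod r$ and $r\ge2$, we have $c\ge1$, so $e(y)$ is indeed a nonnegative integer. If $X=\emptyset$ there is nothing to prove; otherwise $M'\ge1$, so $M\ge1$.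

The next lemma is the single enlargement step. The set $\Delta$ in it is a collection of passive coordinates, and it is needed because later in the induction $D$ will be tileable only with the help of other coordinates.

**Lemma 3 (absorption).** In the situation of Theorem A let $\Delta\subset X^m$ ($m\ge0$), and let $B_1,B_2,B_3\subset X$ be pairwise disjoint (possibly empty) with $\Delta\times(B_1\cup B_2)\in\mathcal P$ and $\Delta\times(B_2\cup B_3)\in\mathcal P$. Put $U=B_1\cup B_2\cup B_3$. Then $X^2\times\Delta\times U^s\in\mathcal P$.

*Proof.*

**Step 1.** This step records that adjacent boxes can be tiled together. For $\omega\in[3]^s$ let $S_\omega=B_{\omega_1}\times\dots\times B_{\omega_s}$; these sets partition $U^s$. If $\omega\sim\omega'$ differ in coordinate $i$, then $S_\omega\cup S_{\omega'}$ is a product whose $i$th factor is $B_1\cup B_2$ or $B_2\cup B_3$. Move that factor next to $\Delta$ by (P3) and apply (P2) with the other $s-1$ factors as the passive set: $\Delta\times(S_\omega\cup S_{\omega'})\in\mathcal P$.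

**Step 2.** This step splits off the left-out boxes and tiles them. Take $\pi_i,\nu_i$ from Lemma 2, and index $NE$ of the $\nu$'s as $\nu_{l,k}$ with $1\le l\le E$, $1\le k\le N$; this is possible as $M\ge NE$. Write points of $X^2$ as $(x,y)$. Consider

1. $X\times F_i\times\Delta\times S_{\pi_i}$ for $1\le i\le M'$;
2. $V_k\times\{y\in X:e(y)\ge l\}\times\Delta\times S_{\nu_{l,k}}$ for $1\le l\le E$, $1\le k\le N$.

They are pairwise disjoint, since they use different words. The first are in $\mathcal P$ because $F_i\in\mathcal P_1$, the second because $V_k\in\mathcal P_1$; all other factors are passive.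

**Step 3.** This step tiles what remains, one point $(x,y)$ at a time. Over $(x,y)$ the remaining part is $\{(x,y)\}\times\Delta\times\bigcup S_\omega$, where $\omega$ runs over all words not in
$$\{\pi_i:y\in F_i\}\ \cup\ \{\nu_{l,k}:l\le e(y),\ x\in V_k\}.$$
The first set has $c(y)=1+r\,e(y)$ elements. The second has $r\,e(y)$ elements, because $x$ lies in exactly $r$ of the $V_k$. By Lemma 2 the remaining words are perfectly matched by edges of $[3]^s$. So the remaining part is a disjoint union of sets $\{(x,y)\}\times\Delta\times(S_\omega\cup S_{\omega'})$ with $\omega\sim\omega'$, all in $\mathcal P$ by Step 1 and (P2).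

By (P1), the union of everything in Steps 2 and 3, which is $X^2\times\Delta\times U^s$, is in $\mathcal P$. $\square$

## 6. Perfect matchings of $[3]^s$ after prescribed deletions

We prove Lemma 2. One tool is a Hamiltonian path of $[3]^s$ starting at $(1,\dots,1)$. For $s=1$ it is $1,2,3$. For $s\ge2$ traverse $[3]^{s-1}\times\{1\}$ forwards, then $[3]^{s-1}\times\{2\}$ backwards, then $[3]^{s-1}\times\{3\}$ forwards.

The plan is to fix one matching that misses a single vertex, and to put $\pi_i$ and $\nu_i$ at the two ends of one matching edge. When other vertices are deleted we repair the matching by shifting along chains of matching edges. Suppose $R_1,\dots,R_k$ are disjoint edges of a matching, each with a $+$ end $R_j^+$ and a $-$ end $R_j^-$, and $R_j^-\sim R_{j+1}^+$ for $j<k$. If $R_1^+$ and $R_k^-$ are deleted, match $R_j^-$ with $R_{j+1}^+$ for $j<k$, and everything else in the chain is covered. With $k=3$: the edges $R_1,R_2,R_3$ are replaced by $R_1^-R_2^+$ and $R_2^-R_3^+$. So a chain lets us delete a $+$ vertex at one place and a $-$ vertex at another. What has to be arranged is that many chains can run simultaneously without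 meeting.

*Proof of Lemma 2.*

**Step 1.** This step chooses coordinates in which one direction serves for transport. Let $n=3^u=2h+1$, so $h\ge M$. Let $q_1,\dots,q_n$ be a Hamiltonian path of $[3]^u$ with $q_1=(1,\dots,1)$. Signs alternate along it, so $\operatorname{sign}(q_i)=(-1)^{i-1}$. Let $\Gamma=[3]^v$ and $W=\Gamma\times[3]=[3]^{v+1}$, and call $\Gamma\times\{j\}$ the $j$th floor of $W$. Write $(i,w)$ for the vertex $(q_i,w)$ of $[3]^u\times W=[3]^s$. Its sign is $(-1)^{i-1}\operatorname{sign}(w)$, and
$$(i,w)\sim(i+1,w),\qquad (i,w)\sim(i,w')\ \text{ if } w\sim w' \text{ in } W .$$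

**Step 2.** This step introduces the matching edges and finds when one can follow another in a chain. For $1\le i\le h$ and $w\in W$ let the *rung* $\rho_i(w)$ be the edge $\{(2i-1,w),(2i,w)\}$. It has one $+$ end $\rho_i^+(w)$ and one $-$ end $\rho_i^-(w)$. If $\operatorname{sign}(w)=+$, then $\rho_i^+(w)=(2i-1,w)$ and $\rho_i^-(w)=(2i,w)$; if $\operatorname{sign}(w)=-$, it is the other way round. Three facts follow.

* (a) If $w\sim w'$, then $\rho_i^-(w)\sim\rho_i^+(w')$. Indeed the vertex over $w'$ at the same level as $\rho_i^-(w)$ is adjacent to $\rho_i^-(w)$, so it has sign $+$, and it belongs to $\rho_i(w')$.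
* (b) If $\operatorname{sign}(w)=+$ and $i<h$, then $\rho_i^-(w)=(2i,w)\sim(2i+1,w)=\rho_{i+1}^+(w)$.
* (c) If $\operatorname{sign}(w)=-$ and $i>1$, then $\rho_i^-(w)=(2i-1,w)\sim(2i-2,w)=\rho_{i-1}^+(w)$.

So a chain may move freely in $W$ with its index fixed; over a $+$ word it may raise its index, over a $-$ word it may lower it.

**Step 3.** This step builds the base matching. Let $w_0=(1,\dots,1)$, a word of sign $+$ on floor $1$. A Hamiltonian path of $W$ starting at $w_0$ has $3^{v+1}$ vertices, an odd number; omit $w_0$ and match the second vertex with the third, the fourth with the fifth, and so on. This is a perfect matching of $W-w_0$. Use it in the last layer $\{n\}\times(W-w_0)$, and add all rungs. The result is a matching $\mathcal M_0$ of $[3]^s$ that misses only the vertex $(n,w_0)$, which has sign $+$ because $n$ is odd.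

**Step 4.** This step designates the vertices. Fix a word $b$ on floor $2$, and put
$$\pi_i=\rho_i^+(b),\qquad \nu_i=\rho_i^-(b),\qquad 1\le i\le M .$$
This makes sense since $M\le h$, and the vertices are distinct.

**Step 5.** This step pairs up the deletions and assigns to each pair its own transport word. Given $I,J\subset[M]$ with $|I|=|J|+1$, let $I'=I\setminus J$ and $J'=J\setminus I$, so $|I'|=|J'|+1$. Pick $i_0\in I'$ and a bijection from $I'\setminus\{i_0\}$ to $J'$; write it as pairs $(i_\tau,j_\tau)$, $1\le\tau\le m$. The indices $i_0,i_1,\dots,i_m,j_1,\dots,j_m$ are distinct elements of $[M]$, so $2m+1\le M$. Choose distinct words $w_1,\dots,w_m$ on floor $1$, all different from $w_0$, with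
$$\operatorname{sign}(w_\tau)=+\ \text{ if } i_\tau<j_\tau,\qquad \operatorname{sign}(w_\tau)=-\ \text{ if } i_\tau>j_\tau .$$
There is room: the last coordinate $1$ does not affect the sign, so floor $1$ without $w_0$ has $(3^v-1)/2$ words of each sign, and $(3^v-1)/2\ge(M-1)/2\ge m$.

**Step 6.** This step constructs the chain that accommodates the deletion of $\pi_{i_\tau}$ and $\nu_{j_\tau}$, for $1\le\tau\le m$. Start at the rung $\rho_{i_\tau}(b)$. With index $i_\tau$ fixed, follow a simple path on floor $2$ from $b$ to the neighbor of $w_\tau$ on that floor (the word that differs from $w_\tau$ only in its last coordinate), then step to $w_\tau$. Over $w_\tau$ change the index one step at a time from $i_\tau$ to $j_\tau$. With index $j_\tau$ fixed, step back to floor $2$ and return along a simple path on floor $2$ to $b$, ending at $\rho_{j_\tau}(b)$. The rungs used are distinct, because $i_\tau\ne j_\tau$ and the paths are simple. By (a), and by (b) or (c) according to the sign of $w_\tau$, consecutive rungs $\rho,\rho'$ satisfy $\rho^-\sim\rho'^+$. Matching $\rho^-$ with $\rho'^+$ for all consecutive pairs covers exactly the vertices of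 these rungs except $\pi_{i_\tau}$, the $+$ end of the first, and $\nu_{j_\tau}$, the $-$ end of the last.

**Step 7.** This step accommodates the one extra $+$ deletion, $\pi_{i_0}$, by using the vertex that $\mathcal M_0$ missed. Start at $\rho_{i_0}(b)$; with index $i_0$ go along a simple path on floor $2$ to the neighbor of $w_0$, and step to $\rho_{i_0}(w_0)$. Then raise the index over $w_0$ up to $\rho_h(w_0)$, using (b). Match along this chain as before, and finally match $\rho_h^-(w_0)=(2h,w_0)$ with $(2h+1,w_0)=(n,w_0)$. All vertices of these rungs are covered except $\pi_{i_0}$, and $(n,w_0)$ is covered too.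

**Step 8.** This step checks that the chains do not interfere and assembles the matching. On floor $2$, each index is used by at most one chain, because $i_0,i_\tau,j_\tau$ are all distinct. On floor $1$, chain $\tau$ stays over $w_\tau$, and $w_0,\dots,w_m$ are distinct. Floor $3$ is not used. So the chains use disjoint sets of rungs. They also avoid the rungs $\rho_i(b)$ with $i\in I\cap J$, since over floor $2$ only indices in $I'\cup J'$ occur; of these rungs both vertices are deleted. Keep $\mathcal M_0$ on the last layer and on every rung that is neither in a chain nor of the form $\rho_i(b)$ with $i\in I\cap J$. Together with the rematched chains this is a perfect matching of $[3]^s-\{\pi_i\}_{i\in I}-\{\nu_j\}_{j\in J}$. $\square$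

## 7. From $D$ to $D\cup V$, and the proof of Theorem A

Lemma 3 replaces one factor by $U^s$. To enlarge $D$ to $U=D\cup V$ in a set that has several factors $D$, we replace them one after another.

**Lemma 4 (enlargement).** In the situation of Theorem A let $D\subset X$, $D^k\times X^e\in\mathcal P$ ($k\ge1$, $e\ge0$), $V\in\mathcal P_1$ and $U=D\cup V$. Then $U^{ks}\times X^{e+2k}\in\mathcal P$.

*Proof.* We show by induction on $j=0,\dots,k$ that
$$D^{k-j}\times U^{js}\times X^{e+2j}\in\mathcal P .$$
The case $j=0$ is the hypothesis, and $j=k$ is the claim. For the step from $j$ to $j+1\le k$, set one factor $D$ aside and make the rest passive: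
$$\Delta=D^{k-j-1}\times U^{js}\times X^{e+2j},\qquad B_1=V\setminus D,\quad B_2=V\cap D,\quad B_3=D\setminus V .$$
Then $\Delta\times(B_2\cup B_3)=\Delta\times D\in\mathcal P$ by the induction hypothesis and (P3), and $\Delta\times(B_1\cup B_2)=\Delta\times V\in\mathcal P$ by (P2). Lemma 3 gives $X^2\times\Delta\times U^s\in\mathcal P$. Up to a permutation of coordinates this is $D^{k-j-1}\times U^{(j+1)s}\times X^{e+2(j+1)}$. $\square$

*Proof of Theorem A.* Let $U_l=V_1\cup\dots\cup V_l$. We have $U_1=V_1\in\mathcal P_1$. Apply Lemma 4 successively with $V=V_2,\dots,V_N$ to get $U_l^{k_l}\times X^{e_l}\in\mathcal P$, where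
$$k_1=1,\quad e_1=0,\quad k_{l+1}=s\,k_l,\quad e_{l+1}=e_l+2k_l .$$
So $k_N=s^{N-1}$ and $e_N=2(1+s+\dots+s^{N-2})=2\frac{s^{N-1}-1}{s-1}$. Every point lies in $r\ge1$ of the $V_k$, hence $U_N=X$. Therefore $X^{k_N+e_N}\in\mathcal P$, and $k_N+e_N=d$. $\square$

## 8. Weights with sum $1$ modulo $t$, and the proof of Theorem 1

What remains for $\mathbb Z$ is to find tileable sets $F_i$ that cover every point $1$ modulo $t$ times. We look for multiplicities $w(g)\in\{0,\dots,t-1\}$ for the translates $g+T$, so that the total multiplicity at each point is $1$ modulo $t$. A constant $w$ does not work for $t\ge2$, as the total would be $tw\equiv0$. But the requirement is a linear recurrence, and a recurrence can be solved step by step.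

*Proof of Theorem 1.* For $t=1$ the points of $\mathbb Z$ are the tiles and $d=1$. Let $t\ge2$. Translating $T$ does not change the set of its translates, so let $T=\{0=a_1<\dots<a_t\}$, $X=\Lambda=\mathbb Z$, $A_g=g+T$, $\mathcal F=\{A_g\}$. Each $x$ lies in $A_g$ exactly for $g=x-a_1,\dots,x-a_t$, so $r=t$.

**Step 1.** This step constructs the weight: a function $w:\mathbb Z\to\{0,\dots,t-1\}$ with
$$\sum_{j=1}^t w(x-a_j)\equiv1\pmod t\qquad\text{for all }x\in\mathbb Z. \tag{1}$$
Choose $w$ arbitrarily on $[0,a_t)$. For $x=a_t,a_t+1,\dots$ in this order define
$$w(x)\equiv1-\sum_{j\ge2}w(x-a_j)\pmod t .$$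
The arguments on the right lie between $x-a_t\ge0$ and $x-1$, so the values are known, and this is (1) at $x$. For $y=-1,-2,\dots$ in this order define
$$w(y)\equiv1-\sum_{j<t}w(y+a_t-a_j)\pmod t .$$
The arguments on the right lie in $[y+1,y+a_t]$, so the values are known, and this is (1) at $x=y+a_t<a_t$. Every integer $x$ is reached in one of the two ways.

For $T=\{0,1,3\}$ and $w(0)=w(1)=w(2)=0$, the recurrence $w(x)\equiv1-w(x-1)-w(x-3)\pmod 3$ gives $w(3),\dots,w(7)=1,0,1,2,2$, and backwards $w(-1)=1$, $w(-2)=1$, $w(-3)=0$. At $x=6$ the total is $w(6)+w(5)+w(3)=4$.

**Step 2.** This step turns the weight into tileable sets. Take $\Lambda_k$ and $V_k$ from Lemma 1, with $N=t(t-1)+1$. For $1\le k\le N$ and $1\le j\le t-1$ let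
$$V_{k,j}=\bigcup\{A_g:g\in\Lambda_k,\ w(g)\ge j\}.$$
The $A_g$ with $g\in\Lambda_k$ are disjoint, so $V_{k,j}\in\mathcal P_1$. A tile $A_g$ with $g\in\Lambda_k$ occurs in $V_{k,j}$ for exactly $w(g)$ values of $j$, so by (1)
$$c(x)=\sum_{k,j}1_{V_{k,j}}(x)=\sum_{g:\,x\in A_g}w(g)\equiv1\pmod t .$$
These are $M'=N(t-1)$ sets; they play the role of the $F_i$.

**Step 3.** This step bounds the parameters in terms of $t$ and concludes. A point lies in $t$ tiles of weight at most $t-1$, so $c(x)\le t(t-1)$ and $e(x)=(c(x)-1)/t<t-1$. So $e(x)\le E:=t-2$. Hence $M=N(t-1)\ge\max(M',NE)$ is admissible, and Theorem A gives $\mathbb Z^d\in\mathcal P_d$ with $d=s^{N-1}+2\frac{s^{N-1}-1}{s-1}$. Nothing here depends on $T$ beyond $|T|=t$.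

**Step 4.** This step checks the size of $d$. Since $s=u+v+1\ge3$, we have $2\frac{s^{N-1}-1}{s-1}\le s^{N-1}-1$, so $d\le2s^{N-1}=2s^{t(t-1)}$. Further, $M=(t-1)(t^2-t+1)=t^3-2t^2+2t-1<t^3$ for $t\ge2$. If $u$ is minimal, then $u=1$ or $3^{u-1}<2M+1<2t^3$; if $v$ is minimal, then $v=1$ or $3^{v-1}<M<t^3$. So $u$, $v$ and $s$ are $O(\log t)$. $\square$

For $t=2$, Step 3 gives $E=0$: all $e(x)$ vanish, $c=1$ everywhere, and the sets $V_{k,1}$ already partition $\mathbb Z$, as in Section 1. As for a lower bound, the set $\{0,1,3,4\}$ of Section 1 shows that $d=1$ does not suffice for $t=4$.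

## 9. Regular families: a criterion over $\mathbb F_p$

In Theorem A the hypothesis about the $V_k$ comes for free from Lemma 1 whenever the family is regular, that is, when every point lies in the same number $r$ of members. The real condition is the weight. The next theorem says that it is enough to have weights modulo each prime $p\mid r$, and that this is also necessary.

**Theorem 2.** Let $(A_g)_{g\in\Lambda}$ be an indexed family of $t$-subsets of a nonempty set $X$, each $x\in X$ lying in exactly $r\ge1$ of them, and $\mathcal F=\{A_g\}$. The following are equivalent: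

* (i) $X^d\in\mathcal P_d$ for some $d\ge1$;
* (ii) for every prime $p\mid r$, every finitely supported $f:X\to\mathbb F_p$ with $\sum_{x\in A_g}f(x)=0$ for all $g$ satisfies $\sum_xf(x)=0$;
* (iii) for every prime $p\mid r$ there is $w_p:\Lambda\to\mathbb F_p$ with $\sum_{g:\,x\in A_g}w_p(g)=1$ for all $x$.

If they hold, then (i) holds with some $d$ depending only on $r$ and $t$.

For a family that fails, let $X=\Lambda=\mathbb Z/3$ and $A_g=\{g,g+1\}$, so $r=t=2$. The constant function $f=1$ with values in $\mathbb F_2$ has sum $0$ on every $A_g$ and total $3=1\ne0$. Indeed $X^d$ has $3^d$ points, an odd number, and cannot be partitioned into pairs.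

*Proof.* If $r=1$, the distinct sets $A_g$ partition $X$, so $X\in\mathcal P_1$ and $d=1$ works, while (ii) and (iii) are vacuous. Let $r\ge2$.

**Step 1: (i) implies (ii).** The purpose is to turn $f$ into a test function on $X^d$. Let $f$ be as in (ii) and $F(x_1,\dots,x_d)=\prod_i f(x_i)$. On a line tile all factors but one are constant, and the sum of the remaining factor over $A_g$ is $0$; so $F$ has sum $0$ over every line tile. The support of $F$ is finite, so only finitely many tiles of the partition meet it. Therefore $0=\sum F=(\sum f)^d$ in $\mathbb F_p$, and $\sum f=0$.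

**Step 2: (ii) implies (iii).** The purpose is to solve an infinite linear system. Each equation in (iii) involves only $r$ variables, so its solutions form a closed subset of $\mathbb F_p^\Lambda$, which is compact by Tychonoff's theorem. Hence the whole system is solvable if every finite subsystem is. Suppose that the subsystem with $x$ in a finite set $Y_0\subset X$ is not solvable. It is a finite linear system over a field, with finitely many variables occurring, so some linear combination of its equations, with coefficients $f(x)$, $x\in Y_0$, has zero left side and nonzero right side. Extend $f$ by $0$ to $X$. The coefficient of $w_p(g)$ on the left is $\sum_{x\in A_g}f(x)$, so this vanishes for all $g$; the right side is $\sum_xf(x)\ne0$. This contradicts (ii).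

**Step 3: (iii) implies (i), the passage from primes to $r$.** We need a cover with multiplicity $1$ modulo $r$, whereas (iii) knows only about primes; the purpose of this step is to gain the missing powers by using several coordinates. Let $R$ be the product of the primes dividing $r$, and $\alpha\le\log_2r$ the largest exponent of a prime in $r$, so $r\mid R^\alpha$. By the Chinese remainder theorem there is $w:\Lambda\to\mathbb Z$ with $w(g)\equiv w_p(g)\pmod p$ for each prime $p\mid r$, and then
$$\partial w(x):=\sum_{g:\,x\in A_g}w(g)\equiv1\pmod R\qquad\text{for all }x .$$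
Let $Y=X^\alpha$, with the line tiles of $X^\alpha$ as its collection of basic sets. A line tile of $Y^n$ is then a line tile of $X^{\alpha n}$, so it is enough to apply Theorem A to $Y$. For $Y$, the family called $\mathcal P_1$ in Theorem A is the family $\mathcal P_\alpha$ of $X$.

Consider the line tile of $X^\alpha$ in direction $i$ with index $g$ and fixed coordinates $x_j$ ($j\ne i$). Give it the weight $W\in\{0,\dots,r-1\}$ with
$$W\equiv w(g)\prod_{j<i}\bigl(1-\partial w(x_j)\bigr)\pmod r .$$
The tiles in direction $i$ through $x=(x_1,\dots,x_\alpha)\in Y$ are those with $x_i\in A_g$ and fixed coordinates $x_j$. So the total weight at $x$ is, modulo $r$,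
$$\sum_{i=1}^\alpha\partial w(x_i)\prod_{j<i}\bigl(1-\partial w(x_j)\bigr)=1-\prod_{i=1}^\alpha\bigl(1-\partial w(x_i)\bigr)\equiv1 . \tag{2}$$
The equality is a telescoping sum: with $\Pi_i=\prod_{j\le i}(1-\partial w(x_j))$ and $\Pi_0=1$, the $i$th term is $\Pi_{i-1}-\Pi_i$. The congruence holds because each factor of the last product is divisible by $R$, so the product is divisible by $R^\alpha$ and hence by $r$. For $\alpha=2$ the left side of (2) is $\partial w(x_1)+\partial w(x_2)\bigl(1-\partial w(x_1)\bigr)$.

**Step 4: (iii) implies (i), the application of Theorem A.** This step verifies the hypotheses and bounds all parameters. Take $\Lambda_k,V_k$, $k\le N=t(r-1)+1$, from Lemma 1. The sets $V_k\times X^{\alpha-1}$ are in $\mathcal P_\alpha$ and cover each point of $Y$ exactly $r$ times. For each direction $i\le\alpha$, color $k\le N$ and $l\in\{1,\dots,r-1\}$, consider the tiles in direction $i$ with $g\in\Lambda_k$ and weight at least $l$. They are pairwise disjoint: two tiles with different fixed coordinates are disjoint, and two with the same fixed coordinates have disjoint sets $A_g$ by the choice of $\Lambda_k$. So their unions are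 $M'=\alpha N(r-1)$ members of $\mathcal P_\alpha$. A tile of weight $W$ occurs in exactly $W$ of them, so by (2) they cover each point $c\equiv1\pmod r$ times. Moreover $c\le\alpha r(r-1)$, since there are $\alpha$ directions, $r$ indices for each, and weights at most $r-1$. Hence $e=(c-1)/r<\alpha(r-1)$, and we may take $E=\alpha(r-1)-1$. With $M=\alpha N(r-1)\ge\max(M',NE)$, Theorem A gives $Y^{d'}\in\mathcal P$ for some $d'$ depending only on $N$ and $M$, that is, on $r$ and $t$. So $X^{\alpha d'}\in\mathcal P$. $\square$

## 10. Finite subsets of abelian groups

**Definition.** Let $G$ be an abelian group, written additively. For a prime $p$ let $G_{p'}$ be the subgroup of elements of finite order prime to $p$.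

For $G=\mathbb Z/6$ we have $G_{2'}=\{0,2,4\}$ and $G_{3'}=\{0,3\}$. For torsion-free $G$ we have $G_{p'}=0$.

**Theorem 3.** Let $G$ be an abelian group, $T\subset G$ finite, $|T|=t\ge1$. Then $G^d$ can, for some $d$, be partitioned into translates of the copies of $T$ in the $d$ coordinate subgroups **if and only if** for every prime $p\mid t$ some coset of $G_{p'}$ contains a number of elements of $T$ not divisible by $p$. In that case one can take $d$ depending only on $t$.

In $G=\mathbb Z/6$ with $t=2$, the set $\{0,1\}$ has one element in each coset of $\{0,2,4\}$ and passes; it already tiles $\mathbb Z/6$. The set $\{0,2\}$ has both elements in one coset and fails. Indeed every tile lies in one coset of $\{0,2,4\}^d$, which has $3^d$ elements, an odd number.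

We recall the algebra used. The group ring $\mathbb F_p[G]$ consists of finite sums $\sum f(x)[x]$ with $f(x)\in\mathbb F_p$ and $[x][y]=[x+y]$; it is a commutative ring of characteristic $p$. The augmentation $\varepsilon\bigl(\sum f(x)[x]\bigr)=\sum f(x)$ is a ring homomorphism to $\mathbb F_p$. The ring $\mathbb F_p[\mathbb Z^k]$ is a ring of Laurent polynomials in $k$ variables, so it is an integral domain. In characteristic $p$, raising to the power $q=p^a$ is additive (Frobenius).

*Proof.*

**Step 1.** This step translates the tiling problem into the group ring. Put $X=\Lambda=G$ and $A_g=g+T$. Each $x$ lies in $A_g$ exactly for the $t$ indices $g=x-a$, $a\in T$, so Theorem 2 applies with $r=t$. The line tiles are the translates in the statement, and the $d$ from Theorem 2 depends only on $t$. It remains to show that, for each prime $p\mid t$, condition (ii) for $p$ is equivalent to the condition on cosets. Fix $p\mid t$, put $K=G_{p'}$, and in $\mathbb F_p[G]$ let $\tau=\sum_{a\in T}[-a]$. Identify $f$ with $\sum f(x)[x]$. The coefficient of $[g]$ in $f\tau$ is $\sum_{a\in T}f(g+a)=\sum_{x\in g+T}f(x)$. So condition (ii) for $p$ reads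
$$f\tau=0\ \Longrightarrow\ \varepsilon(f)=0 . \tag{3}$$

**Step 2 (necessity).** This step exhibits a bad $f$ when the coset condition fails. Suppose every coset of $K$ contains a multiple of $p$ elements of $T$. The differences of elements of $T$ that lie in $K$ generate a subgroup $K_0\subset K$. It is finitely generated and torsion, hence finite, and since all its elements have order prime to $p$, Cauchy's theorem gives $p\nmid|K_0|$. A coset of $K_0$ that contains some $a\in T$ is $a+K_0$, and it contains every $b\in T\cap(a+K)$, because $b-a\in K_0$. So each coset of $K_0$ meets $T$ either in $\emptyset$ or in the intersection of $T$ with a coset of $K$; in both cases the number of elements is divisible by $p$. Take $f=1_{K_0}$. For all $g$,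
$$\sum_{x\in g+T}f(x)=|(K_0-g)\cap T|=0\quad\text{in }\mathbb F_p ,$$
but $\varepsilon(f)=|K_0|\ne0$ in $\mathbb F_p$. So (3) fails.

**Step 3 (sufficiency, reduction to $G/K$).** This step removes the torsion prime to $p$. Suppose some coset of $K$ contains a non-multiple of $p$ elements of $T$, and let $f\tau=0$. Let $\bar G=G/K$, and let $\varphi,\bar\tau$ be the images of $f,\tau$ in $\mathbb F_p[\bar G]$. Then
$$\varphi\bar\tau=0,\qquad\varepsilon(\varphi)=\varepsilon(f),\qquad\bar\tau\ne0 ;$$
the last holds because the coefficients of $\bar\tau$ are the numbers $|T\cap C|$ modulo $p$, with $C$ running over cosets of $K$. Every torsion element of $\bar G$ has $p$-power order. Indeed, if $\bar x$ is torsion, then some positive multiple of $x$ lies in $K$, so $x$ has finite order $p^an'$ with $p\nmid n'$. Then $p^ax$ has order $n'$, so $p^ax\in K$.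

**Step 4 (sufficiency, removing the $p$-torsion by Frobenius).** This step transfers the equation to an integral domain. The supports of $\varphi$ and $\bar\tau$ generate a finitely generated subgroup of $\bar G$. By the structure theorem and Step 3 it is isomorphic to $\mathbb Z^k\times Q$ with $Q$ a finite $p$-group, say of exponent $q=p^a$. Since $\varphi(x)^q=\varphi(x)$ in $\mathbb F_p$,
$$\psi:=\varphi^q=\sum_x\varphi(x)[qx] ,$$
and each $qx$ lies in $\mathbb Z^k$, so $\psi\in\mathbb F_p[\mathbb Z^k]$. Also $\varepsilon(\psi)=\varepsilon(\varphi)^q=\varepsilon(\varphi)$, and $\psi\bar\tau=\varphi^{q-1}\varphi\bar\tau=0$.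

Suppose $\varepsilon(\varphi)\ne0$. Then $\psi\ne0$. Write $\bar\tau=\sum_{c\in Q}\tau_c[c]$ with $\tau_c\in\mathbb F_p[\mathbb Z^k]$; this representation is unique, and so $\psi\bar\tau=0$ gives $\psi\tau_c=0$ for every $c$. As $\mathbb F_p[\mathbb Z^k]$ is an integral domain, all $\tau_c=0$, so $\bar\tau=0$, a contradiction. Hence $\varepsilon(f)=\varepsilon(\varphi)=0$, which is (3). $\square$

**Corollary 1.** If $G$ is torsion-free, then $G_{p'}=0$ and the criterion always holds. So there is $d$ depending only on $t$ such that $G^d$ is partitioned into coordinate translates of $T$ for every torsion-free abelian $G$ and every $T\subset G$ with $|T|=t$. In particular every $t$-point $T\subset\mathbb Z^k$ tiles $\mathbb Z^{kd}$ by isometric copies, where $d=d(t)$ is independent of $k$ and $T$.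

*Proof.* The cosets of $G_{p'}=0$ are single points, and a point of $T$ gives a coset with exactly one element of $T$; one is not divisible by $p$. For the last sentence take $G=\mathbb Z^k$: a copy of $T$ in one of the $d$ coordinate subgroups $\mathbb Z^k$ of $\mathbb Z^{kd}$ arises from $T$ by a coordinate permutation, so its translates are isometric copies. $\square$

**Corollary 2.** If $G$ is an abelian $p$-group and $t$ is a power of $p$, then $G_{p'}=0$. So every $t$-subset of $G$ tiles $G^d$ with $d=d(t)$.

*Proof.* The only prime that can divide $t$ is $p$, and in a $p$-group only $0$ has order prime to $p$. The cosets of $G_{p'}=0$ are again single points, so Theorem 3 applies. $\square$
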